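\title{The $C^*$-algebra of a second countable groupoid does not depend on the Haar system}


\begin{abstract}
Let $G$ be a locally compact second countable Hausdorff groupoid. We prove that $C^*(G,\lambda_1)\cong C^*(G,\lambda_2)$ for any two Haar systems $\lambda_1,\lambda_2$ on $G$. Both algebras are corners of one linking algebra, in which every function on $G$ has four copies, one in each corner. We construct a single limit of functions whose off-diagonal copy $T$ is such that $T^*T$ and $TT^*$ are strictly positive in the two diagonal corners; the partial isometry in the polar decomposition of $T$ then implements the isomorphism. The isomorphism respects the ideals of open invariant sets and descends to the reduced algebras, and the method also covers twisted groupoid algebras. An example shows that second countability cannot be dropped.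
\end{abstract}


\section{The question and the answer}\label{sec:intro}

A locally compact group has a left Haar measure that is unique up to a positive scalar, so its $C^*$-algebra depends on the group alone. For a locally compact groupoid the place of the Haar measure is taken by a \emph{Haar system}, and uniqueness is lost. Does the $C^*$-algebra notice?

Throughout, $G$ is a locally compact Hausdorff groupoid with unit space $G^{(0)}$, range map $r$ and domain map $d$; we write $G^u=r^{-1}(u)$ and $G_u=d^{-1}(u)$. We assume that $G$ is second countable unless we say otherwise, and nonempty. A Haar system on $G$ is a family $\lambda=\{\lambda^u\}_{u\in G^{(0)}}$ of positive Radon measures on $G$ such that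
\begin{enumerate}
\item[(i)] $\operatorname{supp}\lambda^u=G^u$ for every $u$;
\item[(ii)] (left invariance) $\int f(xy)\,d\lambda^{d(x)}(y)=\int f(y)\,d\lambda^{r(x)}(y)$ for all $x\in G$, $f\in C_c(G)$;
\item[(iii)] (continuity) $u\mapsto\int f\,d\lambda^u$ is continuous for every $f\in C_c(G)$.
\end{enumerate}
Given $\lambda$, the space $C_c(G)$ is a $*$-algebra under
\[
f*g(x)=\int f(y)g(y^{-1}x)\,d\lambda^{r(x)}(y),\qquad f^*(x)=\overline{f(x^{-1})}.
\]
Its \emph{$I$-norm} is $\|f\|_I=\max\big(\sup_u\int|f|\,d\lambda^u,\ \sup_u\int|f^*|\,d\lambda^u\big)$, and a $*$-representation $\pi$ of $C_c(G)$ is \emph{$I$-bounded} if $\|\pi(f)\|\le C\|f\|_I$ for some constant $C$ and all $f$. The groupoid $C^*$-algebra $C^*(G,\lambda)$ is the completion of $C_c(G)$ in the full norm $\|f\|=\sup_\pi\|\pi(f)\|$, where $\pi$ runs over the nondegenerate $I$-bounded $*$-representations of $C_c(G)$ on Hilbert spaces; one may equivalently ask for continuity in the inductive limit topology, but we use the $I$-norm convention throughout. The convolution depends on $\lambda$;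 the vector space $C_c(G)$ and the involution do not.

The simplest example shows how much freedom there is. Let $G=X\times X$ be the pair groupoid of a locally compact Hausdorff space $X$, with $(x,y)(y,z)=(x,z)$. Since $G^{x}=\{x\}\times X$, a Haar system has the form $\lambda^x=\delta_x\times\alpha_x$, and left invariance says exactly that $\alpha_x$ does not depend on $x$. So Haar systems on $X\times X$ are Radon measures $\alpha$ on $X$ of full support, and convolution is the composition of integral kernels against $\alpha$. For compact $X$ we shall see in Lemma~\ref{lem:pair} that $C^*(G,\lambda)\cong K(L^2(X,\alpha))$, the compact operators. For $X=[0,1]$, with $\alpha_1$ Lebesgue measure and $\alpha_2$ a sum of point masses on a countable dense set with summable positive weights, the two measures are mutually singular, yet the two algebras are isomorphic, because both Hilbert spaces are infinite-dimensional and separable.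

Two results of Muhly, Renault and Williams, as quoted in \cite{P}, point in the same direction: for two Haar systems on $G$ the algebras are always strongly Morita equivalent; and if $G$ is transitive, then $C^*(G,\lambda)\cong C^*(H)\otimes K(L^2(\mu))$, where $H$ is an isotropy group and $\mu$ is a quasi-invariant measure, unique up to equivalence, so that the algebras of any two Haar systems are isomorphic. Strong Morita equivalence alone is not enough, since $\mathbb C$ and $M_2(\mathbb C)$ are strongly Morita equivalent. Whether the algebras are always $*$-isomorphic, without transitivity, is the question posed in \cite{P}. We show that they are.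

\begin{theorem}\label{thm:main}
Let $\lambda_1,\lambda_2$ be Haar systems on a locally compact second countable Hausdorff groupoid $G$. Then $C^*(G,\lambda_1)\cong C^*(G,\lambda_2)$.
\end{theorem}

Theorem~\ref{thm:refined} refines this: the isomorphism we construct is compatible with ideals and descends to the reduced algebras, and there is a version for twists. Proposition~\ref{prop:nonsc} exhibits a compact Hausdorff pair groupoid, not second countable, with Haar systems whose $C^*$-algebras are not isomorphic.

\subsection*{The idea}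
One case is immediate. If $d\lambda_2^u=(a\circ d)\,d\lambda_1^u$ with $a:G^{(0)}\to(0,\infty)$ continuous, bounded and bounded away from $0$, then $f\mapsto (a\circ r)^{1/2}f\,(a\circ d)^{1/2}$ carries the convolution of $\lambda_2$ to that of $\lambda_1$, preserves the involution, and changes the $I$-norm at most by a constant factor in either direction; so it induces an isomorphism. In general no such density exists, as the singular measures on $[0,1]$ show, and some substitute for the unitary $L^2(\alpha_2)\to L^2(\alpha_1)$ has to be found.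

We look for it in a \emph{linking algebra} $L$ that contains $A=C^*(G,\lambda_1)$ and $B=C^*(G,\lambda_2)$ as diagonal corners. Call a positive element $h$ of a $C^*$-algebra $D$ \emph{strictly positive} in $D$ if $hD$ is dense in $D$. An element $T$ of the off-diagonal corner such that $T^*T$ is strictly positive in $B$ and $TT^*$ is strictly positive in $A$ has a polar decomposition $T=V|T|$ in which $V$ behaves like a unitary from $B$ to $A$, and $b\mapsto VbV^*$ is then an isomorphism. The point is to find $T$. The feature of groupoids that makes this possible is that all four corners of $L$ are completions of the \emph{same} space $C_c(G)$. We choose a limit $\Phi$ of functions on $G$ whose copies in both diagonal corners are strictly positive, and let $T$ be its off-diagonal copy. Uniform convergence on compact sets, which takes no notice of the Haar system, transports strict positivity from the diagonal copies of $\Phi$ to $T^*T$ and $TT^*$. Section~\ref{sec:model} shows this mechanism at work on the pair groupoid of $[0,1]$, where it takes half a page.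

\section{The $I$-norm and inductive limit convergence}\label{sec:prelim}

Left invariance is often applied to a function defined only on the closed set $G^u$, continuous and compactly supported there; such a function extends to an element of $C_c(G)$, so this is legitimate.

The $I$-norm is invariant under $f\mapsto f^*$. It is submultiplicative: by Fubini and left invariance,
\[
\int|f*g|\,d\lambda^u\le\int|f(y)|\int|g(y^{-1}x)|\,d\lambda^u(x)\,d\lambda^u(y)=\int|f(y)|\int|g|\,d\lambda^{d(y)}\,d\lambda^u(y)\le\|f\|_I\|g\|_I,
\]
and $(f*g)^*=g^**f^*$ gives the other half. An $I$-bounded $*$-representation $\pi$ is automatically contractive: if $\|\pi(\cdot)\|\le C\|\cdot\|_I$, then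
\[
\|\pi(f)\|^2=\|\pi((f^**f)^{2^n})\|^{2^{-n}}\le C^{2^{-n}}\|f\|_I^2\qquad(n\ge1),
\]
and $n\to\infty$ gives
\begin{equation}\label{eq:contr}
\|\pi(f)\|\le\|f\|_I,\qquad\text{hence}\qquad \|f\|\le\|f\|_I .
\end{equation}

We write $f_k\to f$ (i.l.t.), for inductive limit topology, if the supports of the $f_k$ lie in one fixed compact set for all large $k$ and $f_k\to f$ uniformly. For $C\subset G$ compact, $\sup_u\lambda^u(C)<\infty$: choose $h\in C_c(G)$ with $h\ge1_C$; then $u\mapsto\int h\,d\lambda^u$ is continuous, by (iii), with compact support. Consequently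
\begin{equation}\label{eq:ilt}
f_k\to f\ \text{(i.l.t.)}\quad\Longrightarrow\quad \|f_k-f\|_I\to0\ \text{ for \emph{every} Haar system on } G.
\end{equation}
This is the statement that lets us pass between Haar systems.

\section{The pair groupoid of an interval}\label{sec:model}

The definitions of Section~\ref{sec:intro} make sense without second countability, and \eqref{eq:contr} holds without it. The following lemma does not need it either.

\begin{lemma}\label{lem:pair}
Let $X$ be a nonempty compact Hausdorff space, $\alpha$ a finite Radon measure on $X$ of full support, and $G=X\times X$ the pair groupoid with $\lambda^x=\delta_x\times\alpha$. Then $\lambda$ is a Haar system and $C^*(G,\lambda)\cong K(L^2(X,\alpha))$.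
\end{lemma}

\begin{proof}
Support and left invariance were checked in Section~\ref{sec:intro}, and $x\mapsto\int F(x,y)\,d\alpha(y)$ is continuous for $F\in C(X\times X)$ by compactness. The convolution is $F*K(x,z)=\int F(x,y)K(y,z)\,d\alpha(y)$, so
\[
(\kappa(F)\xi)(x)=\int F(x,y)\xi(y)\,d\alpha(y)
\]
defines a $*$-representation $\kappa$ of the convolution algebra $C(X\times X)$ on $L^2(X,\alpha)$. By the Schur test $\|\kappa(F)\|\le\|F\|_I$.

For $f,g\in C(X)$ put $(f\otimes\bar g)(x,y)=f(x)\overline{g(y)}$; then $\kappa(f\otimes\bar g)\xi=\langle\xi,g\rangle f$. As $C(X)$ is dense in $L^2(X,\alpha)$, the representation $\kappa$ is nondegenerate. Moreover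
\[
(f\otimes\bar g)*(f'\otimes\bar g')=\langle f',g\rangle_\alpha\, f\otimes\bar g',\qquad (f\otimes\bar g)^*=g\otimes\bar f .
\]
Let $\mathcal F$ be the span of all $f\otimes\bar g$. Given $F\in\mathcal F$, choose a finite-dimensional $E\subset C(X)$ such that $F\in\mathcal F_E=\operatorname{span}\{f\otimes\bar g:f,g\in E\}$. Because $\alpha$ has full support, $\langle\cdot,\cdot\rangle_\alpha$ is definite on $E$, and $\kappa$ maps $\mathcal F_E$ $*$-isomorphically onto the operators on $E$, extended by zero on $E^\perp$, a copy of $M_{\dim E}(\mathbb C)$. Every $*$-representation of a matrix algebra is contractive for its operator norm, so $\|\pi(F)\|\le\|\kappa(F)\|$ for every $*$-representation $\pi$ of $C(X\times X)$. Since $\kappa$ is itself one of the representations that define the full norm, the full norm and the norm $\|\kappa(\cdot)\|$ agree on $\mathcal F$. Both are dominated by $\|\cdot\|_I\le\alpha(X)\|\cdot\|_\infty$, and $\mathcal F$ is sup-norm dense in $C(X\times X)$ by Stone--Weierstrass; so they agree on $C(X\times X)$. The completion is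 the closed span of the rank-one operators $\xi\mapsto\langle\xi,g\rangle f$ with $f,g\in C(X)$, which is $K(L^2(X,\alpha))$.
\end{proof}

\begin{remark}
Full support matters. On $X=\{1,2\}$ take $\alpha=\delta_1$, so that $f*g(x,z)=f(x,1)g(1,z)$. With $e_{xy}$ the indicator function of $(x,y)$ we get $e_{22}=e_{22}^*$ and $e_{22}*e_{22}=0$, $e_{21}^**e_{21}=0$, and $e_{12}=e_{21}^*$, so every $*$-representation kills these three functions. Since $f\mapsto f(1,1)$ is a $*$-representation, the algebra obtained, after dividing out the functions of norm zero, is $\mathbb C$, whereas counting measure gives $M_2(\mathbb C)$.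
\end{remark}

Now let $X=[0,1]$ and let $\alpha_1,\alpha_2$ be two finite positive Borel measures on $X$ of full support, possibly mutually singular, such that $L^2(\alpha_1)$ and $L^2(\alpha_2)$ are separable and infinite-dimensional, as is automatic here. Of course these spaces are isomorphic; but we want a unitary found by a method that survives in a general groupoid. Consider the function
\[
\Phi(x,y)=1+\min(x,y)=1+\int_0^1 1_{\{t\le x\}}1_{\{t\le y\}}\,dt
\]
and let $\Phi_{ij}:L^2(\alpha_j)\to L^2(\alpha_i)$ be the integral operator $(\Phi_{ij}\xi)(x)=\int\Phi(x,y)\xi(y)\,d\alpha_j(y)$. These are four copies of one function, and $\Phi_{ij}^*=\Phi_{ji}$. Put $T=\Phi_{12}$.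

\emph{Strict positivity on the diagonal.} For a complex measure $m$ on $X$,
\[
\iint\Phi(x,y)\,dm(y)\,d\overline m(x)=|m([0,1])|^2+\int_0^1|m([t,1])|^2\,dt .
\]
If this vanishes, then $m([0,1])=0$ and $m([t,1])=0$ for almost all $t$, hence for all $t\in(0,1]$ because $t\mapsto m([t,1])$ is left continuous; so $m=0$. Applied to $m=\xi\alpha_i$ with $\xi\in L^2(\alpha_i)$, this says that $\Phi_{ii}$ is positive and injective.

\emph{Transport.} Let $\xi\in L^2(\alpha_2)$ and $T\xi=0$ in $L^2(\alpha_1)$. The function $x\mapsto\int\Phi(x,y)\xi(y)\,d\alpha_2(y)$ is continuous and vanishes $\alpha_1$-almost everywhere, so it vanishes everywhere, because $\alpha_1$ has full support. But the same function also represents $\Phi_{22}\xi$ in $L^2(\alpha_2)$. So $\Phi_{22}\xi=0$, and $\xi=0$. Hence $T$ is injective. By symmetry $T^*=\Phi_{21}$ is injective, so $T$ has dense range.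

Therefore the polar decomposition $T=V|T|$ has a \emph{unitary} $V:L^2(\alpha_2)\to L^2(\alpha_1)$, and $k\mapsto VkV^*$ is an isomorphism $K(L^2(\alpha_2))\to K(L^2(\alpha_1))$.

The general proof follows this pattern. The four operators $\Phi_{ij}$ become elements of a linking algebra (Section~\ref{sec:link}). Injectivity becomes density: $T^*T$ is to be strictly positive in $B$, that is, $T^*TB$ dense in $B$. A strictly positive $\Phi$ is summed from a countable dense set of functions, which second countability provides. What has no literal analog is the transport step, since elements of $L$ are not functions that can be evaluated at points. Evaluation at a point is replaced by left multiplication by an approximate identity $e_k$, and the step ``$\Phi_{12}\xi=0$ implies $\Phi_{22}\xi=0$'' becomes $\Phi_{22}=\lim_k(e_k)_{21}\Phi_{12}$.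

\section{The linking groupoid}\label{sec:link}

Fix Haar systems $\lambda_1,\lambda_2$ on $G$ and write $f*_jg(x)=\int f(y)g(y^{-1}x)\,d\lambda_j^{r(x)}(y)$. Let $\mathcal G=G\times\{1,2\}^2$, with the product topology for the discrete topology on $\{1,2\}^2$ and with
\[
r(x,i,j)=(r(x),i),\quad d(x,i,j)=(d(x),j),\quad (x,i,j)(y,j,k)=(xy,i,k),\quad (x,i,j)^{-1}=(x^{-1},j,i).
\]
This is a locally compact second countable Hausdorff groupoid with $\mathcal G^{(0)}=G^{(0)}\times\{1,2\}$. Put
\[
\sigma^{(u,i)}=\sum_{j}\lambda_j^u\times\delta_{(i,j)} .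
\]
The rule is that arrows $(x,i,j)$ are weighted by $\lambda_j$, according to the label $j$ of the domain. The measure $\sigma^{(u,i)}$ has support $G^u\times\{i\}\times\{1,2\}=\mathcal G^{(u,i)}$, and continuity is inherited from $\lambda_1$ and $\lambda_2$. For left invariance,
\[
\int F((x,i,j)\,\cdot\,)\,d\sigma^{(d(x),j)}=\sum_k\int F(xy,i,k)\,d\lambda_k^{d(x)}(y)=\sum_k\int F(y,i,k)\,d\lambda_k^{r(x)}(y)=\int F\,d\sigma^{(r(x),i)} .
\]
So $\sigma$ is a Haar system on $\mathcal G$.

For $f\in C_c(G)$ let $f_{ij}\in C_c(\mathcal G)$ be the function $f$ placed on $G\times\{(i,j)\}$ and zero elsewhere. Writing the product in $C_c(\mathcal G)$ by juxtaposition, we get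
\begin{equation}\label{eq:mult}
f_{ij}\,g_{jk}=(f*_jg)_{ik},\qquad f_{ij}\,g_{lk}=0\ (l\ne j),\qquad (f_{ij})^*=(f^*)_{ji};
\end{equation}
indeed, $(f_{ij}g_{jk})(x,i,k)=\int f_{ij}(\eta)g_{jk}(\eta^{-1}(x,i,k))\,d\sigma^{(r(x),i)}(\eta)$, and only $\eta=(y,i,j)$ contributes, with weight $\lambda_j$. So the contracted index selects the Haar system, and products such as $f_{21}g_{12}=(f*_1g)_{22}$ put a $\lambda_1$-convolution into the corner that belongs to $\lambda_2$. Also
\begin{equation}\label{eq:Inorm}
\|f_{ij}\|_I=\max\Big(\sup_u\int|f|\,d\lambda_j^u,\ \sup_u\int|f^*|\,d\lambda_i^u\Big),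
\end{equation}
so $\|f_{ii}\|_I$ is the $I$-norm of $f$ for $\lambda_i$.

Let $L=C^*(\mathcal G,\sigma)$, and let $L_{ij}$ be the closure of $\{f_{ij}:f\in C_c(G)\}$ in $L$. By \eqref{eq:mult},
\begin{equation}\label{eq:corners}
L_{ij}L_{jk}\subset L_{ik},\qquad L_{ij}^*=L_{ji},
\end{equation}
and by \eqref{eq:contr}, \eqref{eq:ilt} (applied in $\mathcal G$), $f_k\to f$ (i.l.t.) implies $(f_k)_{ij}\to f_{ij}$ in norm, for all $i,j$ at once.

\section{Approximate identities across two Haar systems}\label{sec:approx}

We need functions $e_k$ that act as an approximate identity for $*_j$. For the positivity argument of Section~\ref{sec:cornerid} they must also have the form $\varphi*_i\varphi^*$, possibly with $i\ne j$. The tension is between normalization and factorization. If $\varphi\ge0$ is concentrated near the units with $\int\varphi\,d\lambda_i^u=1$, then the $\lambda_j$-mass of $\varphi*_i\varphi^*$ on $G^u$ is $\int\varphi(y)\,b(d(y))\,d\lambda_i^u(y)$, where $b(v)=\int\varphi(w^{-1})\,d\lambda_j^v(w)$, and there is no reason for $b$ to be close to $1$.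 But $b$ enters only through $d(y)$, and $\varphi$ may be multiplied by any positive function of $d(y)$ without moving its support. So we divide by $b(d(y))^{1/2}$, with a small constant added because $b$ may vanish.

\begin{lemma}\label{lem:approx}
Let $i,j\in\{1,2\}$. There are $\varphi_k\in C_c(G)$, $k\ge1$, such that $e_k:=\varphi_k*_i\varphi_k^*$ (so $e_k=e_k^*$) satisfies $e_k*_jf\to f$ (i.l.t.) for every $f\in C_c(G)$.
\end{lemma}

\begin{proof}
Let $\rho$ be a metric on $G$, compatible with the topology, whose closed balls are compact; to get one, add $|p(x)-p(y)|$ to any compatible metric, with $p:G\to[0,\infty)$ continuous and proper. For $k\ge1$ the set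
\[
V_k=\{x:\rho(x,d(x))<1/k\}
\]
is open and contains $G^{(0)}$. Since $G$ is Hausdorff, $G^{(0)}$ is closed in $G$; let $K_1\subset K_2\subset\cdots$ be nonempty compact sets with $K_k\subset\operatorname{int}K_{k+1}$ (interior in $G^{(0)}$) and union $G^{(0)}$. Fix $k$ and write $K=K_k$.

\emph{(a) Small supports.} There is a compact neighborhood $N$ of $K$ in $G$ with $NN^{-1}\subset V_k$. For if none of the compact sets $\{x:\rho(x,K)\le1/n\}$ has this property, there are $y_n,z_n$ with $\rho(y_n,K),\rho(z_n,K)\to0$, $d(y_n)=d(z_n)$ and $y_nz_n^{-1}\notin V_k$. Pass to a subsequence with $y_n\to u\in K$ and $z_n\to v\in K$. Then $u=\lim d(y_n)=\lim d(z_n)=v$, so $y_nz_n^{-1}\to u\in V_k$, which contradicts that $V_k$ is open.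

\emph{(b) Construction.} Take $\varphi_0\in C_c(G)$ with $\varphi_0\ge0$, $\operatorname{supp}\varphi_0\subset N$ and $\varphi_0=1$ on $K$. The function $m(u)=\int\varphi_0\,d\lambda_i^u$ is continuous on $G^{(0)}$, and it is positive on $K$ because $u\in G^u=\operatorname{supp}\lambda_i^u$. Choose $\chi\in C_c(\{m>0\})$ with $0\le\chi\le1$ and $\chi=1$ on $K$, let $q=\chi/m$ (zero off $\{m>0\}$), and put $\varphi=\varphi_0\cdot(q\circ r)\in C_c(G)$. Then $\int\varphi\,d\lambda_i^u=\chi(u)$, which is $1$ for $u\in K$.

Put $b(v)=\int\varphi(w^{-1})\,d\lambda_j^v(w)$, a continuous function with $b\ge0$. If $\varphi(y)>0$ then $b(d(y))>0$, since $w\mapsto\varphi(w^{-1})$ is positive at $y^{-1}\in G^{d(y)}=\operatorname{supp}\lambda_j^{d(y)}$. For $\delta>0$ let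
\[
\varphi_\delta(y)=\varphi(y)\,(b(d(y))+\delta)^{-1/2}\in C_c(G),\qquad e_\delta=\varphi_\delta*_i\varphi_\delta^* .
\]
Since $d(x^{-1}y)=d(y)$,
\[
e_\delta(x)=\int\frac{\varphi(y)\varphi(x^{-1}y)}{b(d(y))+\delta}\,d\lambda_i^{r(x)}(y)\ge0 .
\]
If $e_\delta(x)\ne0$ there is $y\in N$ with $x^{-1}y\in N$, so $x=y(x^{-1}y)^{-1}\in NN^{-1}$; as $NN^{-1}$ is compact, $\operatorname{supp}e_\delta\subset NN^{-1}\subset V_k$.

We compute the $\lambda_j$-mass. For $y\in G^u$, left invariance (substitute $x=yw$) gives
\[
\int\varphi(x^{-1}y)\,d\lambda_j^u(x)=\int\varphi(w^{-1})\,d\lambda_j^{d(y)}(w)=b(d(y)),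
\]
so by Fubini
\[
\int e_\delta\,d\lambda_j^u=\int\varphi(y)\,\frac{b(d(y))}{b(d(y))+\delta}\,d\lambda_i^u(y).
\]
The integrand on the right is in $C_c(G)$, so this is continuous in $u$. As $\delta\downarrow0$ the integrand increases to $\varphi(y)$, because $b(d(y))>0$ where $\varphi(y)>0$; so for $u\in K$ the integrals increase to $\int\varphi\,d\lambda_i^u=1$. By Dini's theorem the convergence is uniform on $K$. Choose $\delta$ with
\[
1-\tfrac1k\le\int e_\delta\,d\lambda_j^u\le1\qquad(u\in K_k)
\]
and set $\varphi_k=\varphi_\delta$, $e_k=e_\delta$.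

\emph{(c) Convergence.} Let $f\in C_c(G)$ and $S=\operatorname{supp}f$. The set $C=\{x:d(x)\in r(S),\ \rho(x,d(x))\le1\}$ is closed and bounded, hence compact. If $e_k(y)f(y^{-1}x)\ne0$, then $d(y)=r(y^{-1}x)\in r(S)$ and $y\in V_k$, so $y\in C$. Hence $\operatorname{supp}(e_k*_jf)\subset CS$, a fixed compact set, and $S\subset CS$ because $r(S)\subset C$. Let $k$ be so large that $r(CS)\subset K_k$. For $x\in CS$,
\[
|e_k*_jf(x)-f(x)|\le\int e_k(y)\,|f(y^{-1}x)-f(x)|\,d\lambda_j^{r(x)}(y)+\tfrac1k|f(x)| ,
\]
and $\int e_k\,d\lambda_j^{r(x)}\le1$. So it suffices that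
\[
\sup\{|f(y^{-1}x)-f(x)|:\ x\in CS,\ y\in\operatorname{supp}e_k,\ r(y)=r(x)\}\to0 .
\]
If not, there are $k_n\to\infty$, $x_n\to x$ in $CS$ and $y_n\in\operatorname{supp}e_{k_n}$ with $r(y_n)=r(x_n)$, for which the difference stays bounded away from $0$. Since $e_k=e_k^*$, also $y_n^{-1}\in\operatorname{supp}e_{k_n}\subset V_{k_n}$, that is, $\rho(y_n^{-1},r(x_n))<1/k_n$. Hence $y_n^{-1}\to r(x)$ and $y_n^{-1}x_n\to x$, so $f(y_n^{-1}x_n)-f(x_n)\to0$, a contradiction.
\end{proof}

\section{The diagonal corners}\label{sec:cornerid}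

By \eqref{eq:mult}, $f\mapsto f_{ii}$ is an injective $*$-homomorphism from $(C_c(G),*_i)$ to $C_c(\mathcal G)$. We must know that the full norm of $L$ restricts to the full norm of $C^*(G,\lambda_i)$, which amounts to extending representations of the corner to representations of $C_c(\mathcal G)$. This is done by inducing; the only delicate point is positivity of the induced inner product, and there the factorization $e_k=\varphi_k*_i\varphi_k^*$ is used.

\begin{lemma}\label{lem:corner}
For $i=1,2$, $f\mapsto f_{ii}$ extends to an isometric isomorphism $C^*(G,\lambda_i)\to L_{ii}$.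
\end{lemma}

\begin{proof}
Let $i=1$; the other case is the same with the indices exchanged. If $\Pi$ is a nondegenerate $I$-bounded representation of $C_c(\mathcal G)$, then $f\mapsto\Pi(f_{11})$ is bounded by the $I$-norm of $\lambda_1$. It is nondegenerate on its essential subspace and vanishes on the complement. So $\|f_{11}\|_L\le\|f\|$.

Conversely, let $\pi$ be a nondegenerate $I$-bounded representation of $(C_c(G),*_1)$ on $H$. Let $Y\subset C_c(\mathcal G)$ be the space of columns $F=(F_1)_{11}+(F_2)_{21}$; then $C_c(\mathcal G)Y\subset Y$. For $F,M\in Y$ the element $M^*F$ lies in the $11$-corner, with function $M_1^**_1F_1+M_2^**_2F_2$; write $\pi(M^*F)$ for $\pi$ of that function. On the algebraic tensor product $Y\odot H$ put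
\[
\langle F\otimes h,M\otimes k\rangle=\langle\pi(M^*F)h,k\rangle .
\]

\emph{Positivity.} Let $\zeta=\sum_nF^n\otimes h_n$. The first components contribute $\|\sum_n\pi(F_1^n)h_n\|^2$ to $\langle\zeta,\zeta\rangle$. The second components contribute $\sum_{m,n}\langle\pi((F_2^m)^**_2F_2^n)h_n,h_m\rangle$, a sum of values of $\pi$ on $\lambda_2$-convolutions, which is not visibly positive. Take $e_k=\varphi_k*_1\varphi_k^*$ from Lemma~\ref{lem:approx} with $e_k*_2f\to f$ (i.l.t.). In $C_c(\mathcal G)$ we have
\[
\big((F_2^m)_{21}\big)^*(e_k)_{22}(F_2^n)_{21}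
=\big((\varphi_k^*)_{12}(F_2^m)_{21}\big)^*\,(\varphi_k^*)_{12}(F_2^n)_{21},
\]
because $(e_k)_{22}=(\varphi_k)_{21}(\varphi_k^*)_{12}$. Since $(e_k)_{22}(F_2^n)_{21}=(e_k*_2F_2^n)_{21}\to(F_2^n)_{21}$ in $\|\cdot\|_I$ and multiplication is continuous in $\|\cdot\|_I$, the contribution of the second components is
\[
\lim_k\sum_{m,n}\big\langle\pi\big((\varphi_k^**_2F_2^m)^**_1(\varphi_k^**_2F_2^n)\big)h_n,h_m\big\rangle=\lim_k\Big\|\sum_n\pi(\varphi_k^**_2F_2^n)h_n\Big\|^2\ge0 .
\]

\emph{Boundedness.} The algebra $C_c(\mathcal G)$ acts by $D(F\otimes h)=DF\otimes h$, and $\langle D\zeta,\zeta'\rangle=\langle\zeta,D^*\zeta'\rangle$ since $M^*(DF)=(D^*M)^*F$. By \eqref{eq:contr}, $|\langle E\zeta,\zeta\rangle|\le C_\zeta\|E\|_I$ for $E\in C_c(\mathcal G)$, with $C_\zeta=\sum_{m,n}\|F^m\|_I\|F^n\|_I\|h_m\|\|h_n\|$. Put $S=D^*D$. The Cauchy--Schwarz inequality gives $\langle S^{2^\ell}\zeta,\zeta\rangle\le\|\zeta\|\,\langle S^{2^{\ell+1}}\zeta,\zeta\rangle^{1/2}$ for $\ell\ge0$, and iterating,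
\[
\|D\zeta\|^2=\langle S\zeta,\zeta\rangle\le\|\zeta\|^{2(1-2^{-\ell})}\langle S^{2^\ell}\zeta,\zeta\rangle^{2^{-\ell}}\le\|\zeta\|^{2(1-2^{-\ell})}C_\zeta^{2^{-\ell}}\|S\|_I .
\]
If $\|\zeta\|\ne0$, let $\ell\to\infty$ to get $\|D\zeta\|\le\|D\|_I\|\zeta\|$. If $\|\zeta\|=0$, then $\|D\zeta\|^2\le\|\zeta\|\|S\zeta\|=0$. So the action passes to an $I$-bounded $*$-representation $\Pi$ of $C_c(\mathcal G)$ on the Hilbert space completion of $Y\odot H$.

\emph{Nondegeneracy.} Let $D_k=(e_k)_{11}+(e_k')_{22}$ with $e_k,e_k'$ now from Lemma~\ref{lem:approx} such that $e_k*_1f\to f$ and $e_k'*_2f\to f$. Then $D_kF\to F$ in $\|\cdot\|_I$ for $F\in Y$, so $D_k(F\otimes h)\to F\otimes h$.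

\emph{Comparison.} Since $\langle(F_1)_{11}\otimes h,(M_1)_{11}\otimes k\rangle=\langle\pi(F_1)h,\pi(M_1)k\rangle$ and $\pi$ is nondegenerate, $(F_1)_{11}\otimes h\mapsto\pi(F_1)h$ extends to a unitary from the closed span of these vectors onto $H$. It intertwines $\Pi(f_{11})$ with $\pi(f)$. So $\|\pi(f)\|\le\|\Pi(f_{11})\|\le\|f_{11}\|_L$.
\end{proof}

From now on we identify
\[
A=L_{11}=C^*(G,\lambda_1),\qquad B=L_{22}=C^*(G,\lambda_2).
\]

\section{Polar decomposition in a linking algebra}\label{sec:polar}

This section contains the operator algebra that we need. For a positive element $h$ of a $C^*$-algebra $D$ and $\varepsilon>0$ put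
\[
p_\varepsilon(h)=h(h+\varepsilon)^{-1}\in D ,
\]
an approximation from below to the range projection of $h$. When $D$ is a $C^*$-subalgebra of $L$, we write $1$ for a unit adjoined to $L$; then $1-p_\varepsilon(h)=\varepsilon(h+\varepsilon)^{-1}$ has norm at most $1$, and multiplication by it maps $L$ and $D$ into themselves.

\begin{lemma}\label{lem:peps}
Let $D$ be a $C^*$-subalgebra of a $C^*$-algebra $L$ and $h\in D$ positive.
\begin{enumerate}
\item[(a)] If $x\in L$, $c>0$ and $x^*x\le c\,h$, then $\|x(1-p_\varepsilon(h))\|^2\le c\,\varepsilon$ for all $\varepsilon>0$.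
\item[(b)] If $(1-p_\varepsilon(h))b\to0$ as $\varepsilon\to0$ for every $b\in D$, then $\overline{hD}=D$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Write $p=p_\varepsilon(h)$. Then $\|x(1-p)\|^2=\|(1-p)x^*x(1-p)\|\le c\,\|(1-p)h(1-p)\|$. By functional calculus the last norm is at most $\sup_{t\ge0}t\varepsilon^2/(t+\varepsilon)^2\le\varepsilon$. (b) For $b\in D$, $p_\varepsilon(h)b=h\,(h+\varepsilon)^{-1}b\in hD$, and $p_\varepsilon(h)b\to b$.
\end{proof}

\begin{proposition}\label{prop:polar}
Let $L$ be a $C^*$-algebra with closed subspaces $L_{ij}$, $i,j\in\{1,2\}$, that satisfy \eqref{eq:corners}. Put $A=L_{11}$ and $B=L_{22}$. Suppose that $T\in L_{12}$ satisfies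
\[
\overline{T^*TB}=B,\qquad\overline{TT^*A}=A .
\]
Represent $L$ faithfully on a Hilbert space and let $T=V|T|$ be the polar decomposition. Then:
\begin{enumerate}
\item[(a)] $\theta(b)=VbV^*$ is a $*$-isomorphism $B\to A$, with inverse $a\mapsto V^*aV$;
\item[(b)] $b\mapsto Vb$ is a unitary isomorphism of right Hilbert $B$-modules from $B$ onto $L_{12}$, where $L_{12}$ has the inner product $\langle x,y\rangle=x^*y$;
\item[(c)] $\theta(I)=\overline{\operatorname{span}}\,L_{12}IL_{21}$ for every closed two-sided ideal $I\subset B$, and $\theta^{-1}(I)=\overline{\operatorname{span}}\,L_{21}IL_{12}$ for every closed two-sided ideal $I\subset A$.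
\end{enumerate}
\end{proposition}

\begin{proof}
By \eqref{eq:corners}, $A$ and $B$ are $C^*$-subalgebras of $L$ and $T^*T\in B$, $TT^*\in A$; so $|T|\in B$ and $|T^*|\in A$.

\emph{$V$ acts as a unitary between $B$ and $A$.} Since $T^*TB\subset|T|B$, the space $|T|B$ is dense in $B$. For $b\in B$ we have $V|T|b=Tb\in L_{12}$ and $V^*V|T|b=|T|b$. By density, and taking adjoints in the second relation,
\begin{equation}\label{eq:VB}
VB\subset L_{12},\qquad V^*Vb=b=bV^*V\quad(b\in B).
\end{equation}
The polar decomposition of $T^*$ is $T^*=V^*|T^*|$, and $|T^*|A$ is dense in $A$ because it contains $TT^*A$. The same argument gives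
\begin{equation}\label{eq:VA}
V^*A\subset L_{21},\qquad VV^*a=a=aVV^*\quad(a\in A).
\end{equation}

(a) Let $(w_s)$ be a self-adjoint approximate unit of $B$. Then $\theta(w_sbw_s)=(Vw_s)\,b\,(Vw_s)^*\in L_{12}BL_{21}\subset A$, and $w_sbw_s\to b$, so $\theta(b)\in A$. Since $bV^*V=b$, $\theta$ is multiplicative, and it is clearly $*$-preserving. Symmetrically $\theta'(a)=V^*aV$ maps $A$ into $B$, and \eqref{eq:VB}, \eqref{eq:VA} give $\theta'\theta=\mathrm{id}_B$ and $\theta\theta'=\mathrm{id}_A$.

(b) Let $x\in L_{12}$ and let $(a_s)$ be a self-adjoint approximate unit of $A$. Then $a_sx\to x$, because $xx^*\in A$ and $\|(1-a_s)x\|^2=\|(1-a_s)xx^*(1-a_s)\|$. By \eqref{eq:VA}, $V^*x=\lim(V^*a_s)x$ is a limit of elements of $L_{21}L_{12}\subset B$, and $VV^*x=\lim VV^*a_sx=x$. So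
\begin{equation}\label{eq:Vx}
V^*x\in B,\qquad x=V(V^*x)\qquad(x\in L_{12}).
\end{equation}
Thus $VB=L_{12}$. Finally $(Vb)^*(Vb')=b^*b'$ by \eqref{eq:VB}, and right $B$-linearity is clear.

(c) For $b\in I$, with $(w_s)$ as in (a), $\theta(b)=\lim(Vw_s)b(Vw_s)^*\in\overline{\operatorname{span}}\,L_{12}IL_{21}$. Conversely let $x\in L_{12}$, $b\in I$, $y\in L_{21}$. By \eqref{eq:Vx}, applied to $x$ and to $y^*$, we have $V^*x\in B$, $yV=(V^*y^*)^*\in B$, $x=VV^*x$ and $y=yVV^*$. So $xby=\theta\big((V^*x)\,b\,(yV)\big)\in\theta(I)$, which is a closed subspace. The statement for $\theta^{-1}=V^*(\cdot)V$ follows by exchanging the roles of $(A,T)$ and $(B,T^*)$.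
\end{proof}

\section{Construction of $T$ and proof of Theorem \ref{thm:main}}\label{sec:T}

Let $L$, $L_{ij}$ be as in Section~\ref{sec:link}. By Lemma~\ref{lem:corner} and Proposition~\ref{prop:polar} it remains to find $T\in L_{12}$ with $\overline{T^*TB}=B$ and $\overline{TT^*A}=A$. As in Section~\ref{sec:model}, $T$ will be the off-diagonal copy of a ``function'' $\Phi$ that is strictly positive in both diagonal corners.

\subsection*{A countable dense set}
Choose compact sets $Q_1\subset Q_2\subset\cdots$ in $G$ with $Q_m\subset\operatorname{int}Q_{m+1}$ and union $G$. In the sup norm, $\{f\in C_c(G):\operatorname{supp}f\subset Q_m\}$ is a subspace of the separable metric space $C(Q_m)$, hence separable. Let $\{g_n\}_{n\ge1}$ be the union over $m$ of countable dense subsets of these spaces. Every $f\in C_c(G)$ is supported in some $Q_m$, so it is an i.l.t.\ limit of a sequence from $\{g_n\}$; hence $\{(g_n)_{ij}\}_n$ is dense in $L_{ij}$ for all $i,j$.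

\subsection*{The element}
Put
\[
\psi_n=g_n^**_1g_n=\psi_n^*\in C_c(G).
\]
By \eqref{eq:mult},
\begin{equation}\label{eq:psi}
(\psi_n)_{ij}=(g_n)_{1i}^*\,(g_n)_{1j}\qquad(i,j\in\{1,2\}).
\end{equation}
In particular $(\psi_n)_{22}\ge0$ in $B$, although $\psi_n$ is formed with the other Haar system. We want to sum the $\psi_n$ with small coefficients. The sum has to converge in all four corners, and it must do so compatibly with multiplication by the approximate identities. Let $e_k$, $e_k'$ be sequences as in Lemma~\ref{lem:approx} with $e_k*_1f\to f$ and $e_k'*_2f\to f$ (i.l.t.) for every $f\in C_c(G)$. For each $n$, the sequences $e_k*_1\psi_n\to\psi_n$ and $e_k'*_2\psi_n\to\psi_n$ converge in the norm of every corner. Convergent sequences are bounded, so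
\[
C_n:=1+\max_{i,j}\|(\psi_n)_{ij}\|+\sup_k\|(e_k*_1\psi_n)_{22}\|+\sup_k\|(e_k'*_2\psi_n)_{11}\|<\infty .
\]
Let $c_n=2^{-n}/C_n$ and
\[
\Phi_{ij}=\sum_nc_n(\psi_n)_{ij}\in L_{ij},\qquad T=\Phi_{12},
\]
where the series converge in norm. Then $T^*=\Phi_{21}$.

\subsection*{Step 1: strict positivity on the diagonal} \emph{For $i=1,2$, $\Phi_{ii}\ge0$ and $\overline{\Phi_{ii}L_{ii}}=L_{ii}$.}

By \eqref{eq:psi}, $\Phi_{ii}=\sum_nc_n(g_n)_{1i}^*(g_n)_{1i}\ge0$, and $x=(g_n)_{1i}$ satisfies $x^*x\le c_n^{-1}\Phi_{ii}$. Write $p_\varepsilon=p_\varepsilon(\Phi_{ii})$. By Lemma~\ref{lem:peps}(a), $x(1-p_\varepsilon)\to0$ as $\varepsilon\to0$ for $x=(g_n)_{1i}$. By density and $\|1-p_\varepsilon\|\le1$, this holds for all $x\in L_{1i}$. Taking adjoints, $(1-p_\varepsilon)x^*y\to0$ for all $x,y\in L_{1i}$. The elements $x^*y$ have every $g_{ii}$, $g\in C_c(G)$, in their closure, because $e_k=e_k^*$ and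
\[
(e_k)_{1i}^*\,g_{1i}=(e_k*_1g)_{ii}\to g_{ii} .
\]
Hence $(1-p_\varepsilon)b\to0$ for all $b\in L_{ii}$, and Lemma~\ref{lem:peps}(b) applies.

\subsection*{Step 2: transport} \emph{$\Phi_{22}\in\overline{L_{21}T}$ and $\Phi_{11}\in\overline{L_{12}T^*}$.}

By \eqref{eq:mult},
\[
(e_k)_{21}\,T=\sum_nc_n(e_k*_1\psi_n)_{22}\ \xrightarrow[k\to\infty]{}\ \sum_nc_n(\psi_n)_{22}=\Phi_{22},
\]
because each term converges and the $n$-th term has norm at most $2^{-n}$ for all $k$. Likewise
\[
(e_k')_{12}\,T^*=\sum_nc_n(e_k'*_2\psi_n)_{11}\to\Phi_{11}.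
\]

\subsection*{Step 3: strict positivity of $T^*T$ and $TT^*$} \emph{$\overline{T^*TB}=B$ and $\overline{TT^*A}=A$.}

Let $v_\varepsilon=p_\varepsilon(T^*T)\in B$. Lemma~\ref{lem:peps}(a), with $x=T$ and $c=1$, gives $\|T(1-v_\varepsilon)\|^2\le\varepsilon$. Hence $z(1-v_\varepsilon)\to0$ for $z\in L_{21}T$, and then for $z\in\overline{L_{21}T}$. By Step 2, $\Phi_{22}(1-v_\varepsilon)\to0$; taking adjoints, $(1-v_\varepsilon)\Phi_{22}\to0$. Since $\Phi_{22}B$ is dense in $B$ by Step 1, $(1-v_\varepsilon)b\to0$ for all $b\in B$, and Lemma~\ref{lem:peps}(b) gives $\overline{T^*TB}=B$.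

For the second claim let $w_\varepsilon=p_\varepsilon(TT^*)\in A$. Now $\|T^*(1-w_\varepsilon)\|^2\le\varepsilon$, so $z(1-w_\varepsilon)\to0$ for $z\in\overline{L_{12}T^*}$, in particular for $z=\Phi_{11}$; then $(1-w_\varepsilon)\Phi_{11}\to0$, and $\overline{\Phi_{11}A}=A$ finishes the argument as before.

\begin{proof}[Proof of Theorem~\ref{thm:main}]
By Step 3 the element $T$ satisfies the hypotheses of Proposition~\ref{prop:polar}, so $C^*(G,\lambda_2)=B\cong A=C^*(G,\lambda_1)$, by Lemma~\ref{lem:corner}.
\end{proof}

\section{Ideals, reduced algebras, twists}\label{sec:refined}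

The \emph{reduced} algebra $C^*_r(G,\lambda)$ is the quotient of $C^*(G,\lambda)$ by the intersection of the kernels of the regular representations
\[
R_u(f)\xi(x)=\int f(y)\xi(y^{-1}x)\,d\lambda^{r(x)}(y)\qquad\text{on }L^2(G_u,(\lambda^u)^{-1}),\quad u\in G^{(0)},
\]
where $(\lambda^u)^{-1}$ is the image of $\lambda^u$ under inversion. By left invariance, $R_u(f)$ is the integral operator with kernel $(x,w)\mapsto f(xw^{-1})$ on $G_u\times G_u$. Since $\int|f(xw^{-1})|\,d(\lambda^u)^{-1}(w)=\int|f|\,d\lambda^{r(x)}$ and $\int|f(xw^{-1})|\,d(\lambda^u)^{-1}(x)=\int|f^*|\,d\lambda^{r(w)}$, the Schur test gives $\|R_u(f)\|\le\|f\|_I$. If $\xi\in C_c(G_u)$ is the restriction of $f\in C_c(G)$, then $R_u(e_k)\xi$ is the restriction of $e_k*f$; so Lemma~\ref{lem:approx}, with both Haar systems equal to $\lambda$, shows that $R_u$ is nondegenerate.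

A \emph{twist} over $G$ is a locally compact second countable Hausdorff groupoid $\Sigma$ with unit space $G^{(0)}$, with a continuous free action of $\mathbb T$ that satisfies $t(xy)=(tx)y=x(ty)$ (so $(tx)^{-1}=t^{-1}x^{-1}$), and with a continuous open surjective homomorphism $\tau:\Sigma\to G$ that is the identity on units and whose fibers are the $\mathbb T$-orbits. For a Haar system $\lambda$ on $G$ and fixed $n\in\{1,-1\}$ (according to convention) let $C_c(G;\Sigma)=\{f\in C_c(\Sigma):f(tx)=t^nf(x)\text{ for }t\in\mathbb T,\ x\in\Sigma\}$, with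
\[
f*g(x)=\int_Gf(y)g(y^{-1}x)\,d\lambda^{r(x)}(\tau(y)),\qquad f^*(x)=\overline{f(x^{-1})} ;
\]
the integrand depends only on $\tau(y)$. The $I$-norm is defined by integrating $|f|$ and $|f^*|$, which are functions on $G$, and $C^*(G;\Sigma,\lambda)$ is the completion of $C_c(G;\Sigma)$ in the supremum over its nondegenerate $I$-bounded $*$-representations.

\begin{theorem}\label{thm:refined}
Let $\lambda_1,\lambda_2$ be Haar systems on the locally compact second countable Hausdorff groupoid $G$, let $L_{ij}$ be as in Section~\ref{sec:link}, and let $V$ and $\theta:C^*(G,\lambda_2)=B\to A=C^*(G,\lambda_1)$ be obtained from the element $T$ of Section~\ref{sec:T} by Proposition~\ref{prop:polar}. Ideals are two-sided.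
\begin{enumerate}
\item[(1)] $b\mapsto Vb$ is a unitary isomorphism of right Hilbert $B$-modules from $B$ onto $L_{12}$. For every closed ideal $I\subset B$, $\theta(I)=\overline{\operatorname{span}}\,L_{12}IL_{21}$, and for every closed ideal $I\subset A$, $\theta^{-1}(I)=\overline{\operatorname{span}}\,L_{21}IL_{12}$.
\item[(2)] Let $\mathcal J\subset C_c(G)$ be a subspace with $\mathcal J^*=\mathcal J$ and $f*_ig,\ g*_if\in\mathcal J$ for $f\in C_c(G)$, $g\in\mathcal J$, $i=1,2$. Let $J_A,J_B$ be its closures in $A,B$. Then $\theta(J_B)=J_A$. In particular, for every open invariant $U\subset G^{(0)}$, $\theta$ carries the ideal $\overline{C_c(G|_U)}$ of $B$ onto that of $A$.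
\item[(3)] $\theta$ descends to an isomorphism of reduced algebras $C^*_r(G,\lambda_2)\cong C^*_r(G,\lambda_1)$.
\item[(4)] For every twist $\Sigma$ over $G$, $C^*(G;\Sigma,\lambda_1)\cong C^*(G;\Sigma,\lambda_2)$.
\end{enumerate}
\end{theorem}

\begin{proof}
(1) This is Proposition~\ref{prop:polar}(b), (c).

(2) By the hypothesis and density, $J_A$ and $J_B$ are closed ideals, so $\theta(J_B)=\overline{\operatorname{span}}\,L_{12}J_BL_{21}$ by (1). For $f,h\in C_c(G)$ and $g\in\mathcal J$ we have $f_{12}g_{22}h_{21}=(f*_2g*_2h)_{11}\in J_A$, so $\theta(J_B)\subset J_A$. Similarly $f_{21}g_{11}h_{12}=(f*_1g*_1h)_{22}\in J_B$ gives $\theta^{-1}(J_A)\subset J_B$.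

For $U$ open and invariant take $\mathcal J=C_c(G|_U)$, where $G|_U=r^{-1}(U)=d^{-1}(U)$ and functions are extended by zero. It is $*$-invariant, and for $g\in\mathcal J$, $f\in C_c(G)$ the functions $f*_ig$ and $g*_if$ are supported in $\operatorname{supp}f\cdot\operatorname{supp}g$ and $\operatorname{supp}g\cdot\operatorname{supp}f$, which are compact subsets of $G|_U$.

(3) We look for one ideal of $L$ that cuts out both kernels. For $u\in G^{(0)}$ let $\mathcal R_u$ be the regular representation of $L$ at the unit $(u,1)$ of $\mathcal G$. Since $\mathcal G_{(u,1)}=\{(x,i,1):d(x)=u\}$ and $\sigma^{(u,1)}=\sum_i\lambda_i^u\times\delta_{(1,i)}$, it acts on $\bigoplus_iL^2(G_u,(\lambda_i^u)^{-1})$, and $\mathcal R_u(f_{ij})$ maps $\xi$ in the $j$-th summand to $x\mapsto\int f(y)\xi(y^{-1}x)\,d\lambda_j^{r(x)}(y)$ in the $i$-th summand. So the restriction of $\mathcal R_u$ to $L_{ii}$ is the regular representation of $C^*(G,\lambda_i)$ at $u$ on the $i$-th summand, and zero on the other summand. Let $J=\bigcap_u\ker\mathcal R_u$, a closed ideal of $L$. Then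 $A\cap J$ and $B\cap J$ are the kernels of the maps from $A$ and $B$ onto the reduced algebras. By (1), $\theta(B\cap J)=\overline{\operatorname{span}}\,L_{12}(B\cap J)L_{21}\subset A\cap J$, and $\theta^{-1}(A\cap J)\subset B\cap J$ in the same way. So $\theta(B\cap J)=A\cap J$; pass to quotients.

(4) The plan is to realize the twisted algebra as an ideal of an untwisted one, the algebra of $\Sigma$ itself, and to apply (2) to $\Sigma$.

\emph{Haar systems on $\Sigma$.} For $f\in C_c(\Sigma)$ let $\bar f(\tau(x))=\int_{\mathbb T}f(tx)\,dt$ (normalized Haar measure), which is well defined because the fibers of $\tau$ are the orbits. The function $\bar f\circ\tau$ is continuous, so $\bar f$ is continuous because $\tau$ is open and surjective. It is supported in $\tau(\operatorname{supp}f)$, so $\bar f\in C_c(G)$. Put $\tilde\lambda_i^u(f)=\int\bar f\,d\lambda_i^u$. This is a Haar system on $\Sigma$: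
\begin{itemize}
\item Continuity in $u$ is that of $\lambda_i$ applied to $\bar f$.
\item The action preserves ranges, so $\tilde\lambda_i^u$ is carried by $r^{-1}(u)$. If $f\ge0$ and $f(y)>0$ with $r(y)=u$, then $\bar f(\tau(y))>0$, so $\tilde\lambda_i^u(f)>0$. Thus the support is $r^{-1}(u)$.
\item Since $x(ty)=t(xy)$, the function $y\mapsto f(xy)$ has average $\bar f(\tau(x)\,\cdot\,)$, and left invariance of $\lambda_i$ gives that of $\tilde\lambda_i$.
\end{itemize}
Also $\tilde\lambda_i^u$ is $\mathbb T$-invariant. Let $\mathcal J=C_c(G;\Sigma)\subset C_c(\Sigma)$. For $f,g\in\mathcal J$ the functions $y\mapsto f(y)g(y^{-1}x)$ and $|f|$ are $\mathbb T$-invariant, so on $\mathcal J$ the convolution and the $I$-norm of $(\Sigma,\tilde\lambda_i)$ agree with those of the twisted algebra for $\lambda_i$.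

\emph{A projection onto $\mathcal J$.} Write $*_i$ for the convolution of $(\Sigma,\tilde\lambda_i)$. For $f\in C_c(\Sigma)$ put $Pf(x)=\int_{\mathbb T}t^{-n}f(tx)\,dt$. Then $Pf\in\mathcal J$, and $Pf=f$ for $f\in\mathcal J$. Since $y^{-1}(tx)=t(y^{-1}x)$, we have $P(f*_ig)=f*_iPg$. Substituting $y\mapsto ty$ in $\int f(y)g(y^{-1}(tx))\,d\tilde\lambda_i^{r(x)}(y)$ gives $\int f(ty)g(y^{-1}x)\,d\tilde\lambda_i^{r(x)}(y)$, because $(ty)^{-1}(tx)=y^{-1}x$; so also $P(f*_ig)=Pf*_ig$. Moreover
\[
P(f^*)(x)=\int t^{-n}\,\overline{f(t^{-1}x^{-1})}\,dt=\int t^n\,\overline{f(tx^{-1})}\,dt=(Pf)^*(x).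
\]
Hence $P(f*_ig)=PP(f*_ig)=P(f*_iPg)=Pf*_iPg$, so $P$ is an idempotent $*$-homomorphism of $C_c(\Sigma)$ onto $\mathcal J$ for both convolutions. By $\mathbb T$-invariance of $\tilde\lambda_i$, $\int|Pf|\,d\tilde\lambda_i^u\le\int|f|\,d\tilde\lambda_i^u$, and the same for $(Pf)^*=P(f^*)$; so $\|Pf\|_I\le\|f\|_I$. For $g\in\mathcal J$ and $f\in C_c(\Sigma)$ we have $f*_ig=f*_iPg=P(f*_ig)\in\mathcal J$ and $g*_if=Pg*_if=P(g*_if)\in\mathcal J$. Since $\mathcal J^*=\mathcal J$, the space $\mathcal J$ satisfies the hypothesis of (2) for $\Sigma,\tilde\lambda_1,\tilde\lambda_2$.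

\emph{Norms.} If $\pi$ is a nondegenerate $I$-bounded $*$-representation of $\mathcal J$, then $\pi\circ P$ is one of $C_c(\Sigma)$ and extends $\pi$. Conversely, a nondegenerate $I$-bounded $*$-representation of $C_c(\Sigma)$, restricted to $\mathcal J$ and to the essential subspace of $\mathcal J$, is such a representation of $\mathcal J$, with the same norms. So the norm of $f\in\mathcal J$ in $C^*(\Sigma,\tilde\lambda_i)$ equals its norm in $C^*(G;\Sigma,\lambda_i)$, and the closure of $\mathcal J$ in $C^*(\Sigma,\tilde\lambda_i)$ is $C^*(G;\Sigma,\lambda_i)$. Now (2), applied to $\Sigma,\tilde\lambda_1,\tilde\lambda_2$, gives the isomorphism.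
\end{proof}

\section{Second countability cannot be dropped}\label{sec:nonsc}

The construction of $\Phi$ needed a countable dense set of functions. For pair groupoids that are not second countable, Lemma~\ref{lem:pair} shows what can go wrong: two measures of full support on the same space may have $L^2$-spaces of different dimension.

\begin{proposition}\label{prop:nonsc}
Let $X=\{0,1\}^{[0,1]}$ and let $G=X\times X$ be the pair groupoid (compact Hausdorff, transitive, not second countable). Then $G$ has Haar systems with non-isomorphic $C^*$-algebras.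
\end{proposition}

\begin{proof}
The space $X$ is separable: the indicator functions of finite unions of intervals with rational endpoints form a countable dense set, since any prescribed values at finitely many points of $[0,1]$ can be matched by such a function. Let $(x_n)_{n\ge1}$ be a dense sequence of distinct points, let $\alpha=\sum_n2^{-n}\delta_{x_n}$, and let $\alpha'$ be Haar measure of the compact group $X=(\mathbb Z/2)^{[0,1]}$. Both are finite Radon measures of full support, so by Lemma~\ref{lem:pair} they define Haar systems with $C^*$-algebras $K(L^2(\alpha))$ and $K(L^2(\alpha'))$. The space $L^2(\alpha)$ is separable, hence so is $K(L^2(\alpha))$. The characters $x\mapsto(-1)^{x_t}$, $t\in[0,1]$, are orthonormal in $L^2(\alpha')$, and the projections onto their spans are uncountably many elements of $K(L^2(\alpha'))$ at mutual distance $1$; so $K(L^2(\alpha'))$ is not separable.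
\end{proof}

\begin{thebibliography}{1}
\bibitem{P} \emph{Isomorphism for transitive groupoid $C^*$-algebras}, \texttt{http://www.utgjiu.ro/math/mbuneci/preprint/p0009.pdf}.
\end{thebibliography}

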